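\title{Positive extensions from real analytic curve germs}

\begin{abstract}
Let $X\subset\mathbb{R}^n$ be a real analytic curve germ at the origin. We prove that if every analytic function germ on $X$ that is positive off the origin extends to a nonnegative analytic germ on $\mathbb{R}^n$, then $X$ is analytically equivalent to a union of linearly independent lines. This proves the conjectured equivalence, for curve germs, of two positive extension properties, of the representability of nonnegative germs as sums of squares, and of being a union of independent lines. The proof uses only the Taylor polynomials of degree three of the extensions, so the extensions may be taken of class $C^\infty$.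
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal{O}_n$ be the ring of germs at the origin of real analytic functions on $\mathbb{R}^n$, and let $\mathfrak{m}_n$ be its maximal ideal. For a germ $X$ at the origin of a real analytic subset of $\mathbb{R}^n$, let $I(X)\subset\mathcal{O}_n$ be the ideal of all germs vanishing on $X$, and let $\mathcal{O}(X)=\mathcal{O}_n/I(X)$ be the ring of analytic function germs on $X$. A germ $f\in\mathcal{O}(X)$ is \emph{positive semidefinite} (psd) if $f\ge0$ on $X$, and \emph{positive definite} if $f>0$ on $X\setminus\{0\}$. We write $\mathcal{P}(X)$ for the set of psd germs and $\Sigma(X)\subset\mathcal{P}(X)$ for the set of finite sums of squares of elements of $\mathcal{O}(X)$.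

Every $f\in\mathcal{O}(X)$ has analytic extensions to $\mathbb{R}^n$; they form a coset $G+I(X)$. The question is whether the sign of $f$ can be preserved. One says that $X$ has the \emph{positive extension property} $\mathcal{PE}$ if every psd germ on $X$ has a psd extension in $\mathcal{O}_n$, and the property $\mathcal{PE}^+$ if every positive definite germ on $X$ has a psd extension in $\mathcal{O}_n$.

If $f(0)>0$, every extension is psd, so only germs with $f(0)=0$ matter. On a union of coordinate axes there is no obstruction: if $f_i(x_i)\ge0$ is the restriction of $f$ to the $i$th axis, then $\sum_if_i(x_i)$ is a psd extension. On the cusp $y^2=x^3$ there is one: the function $x$ is positive definite on the cusp, but each of its extensions $x+(y^2-x^3)h$ has nonzero differential at the origin and changes sign. One is led to guess that, among curves, only the simplest singularities allow positive extensions. To state this, call two germs in $\mathbb{R}^n$ \emph{equivalent} if an analytic diffeomorphism germ of $(\mathbb{R}^n,0)$ maps one onto the other, and call lines through the origin \emph{independent}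 if they are spanned by linearly independent vectors. The conjecture posed in \cite{PE} is that the following assertions are equivalent for an analytic curve germ $X\subset\mathbb{R}^n$:
\begin{itemize}
\item[(a)] $\mathcal{P}(X)=\Sigma(X)$;
\item[(b)] $X$ is equivalent to a union of $r\le n$ independent lines through the origin;
\item[(c)] $X$ has the property $\mathcal{PE}$;
\item[(d)] $X$ has the property $\mathcal{PE}^+$.
\end{itemize}
It is known that (a) and (b) are equivalent, that (a) implies (c), and that (c) implies (d). What has to be proved is that (d) implies (b). The difficulty is that (d) provides an extension about which nothing is known except its sign. We extract from the sign only what it says about the terms of degree at most three, and this turns out to be enough.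

For a $C^\infty$ germ $F$ on $(\mathbb{R}^n,0)$ let $j^dF$ be its Taylor polynomial of degree $\le d$ at the origin. Put $A=\mathcal{O}(X)$, let $\mathfrak{m}$ be the maximal ideal of $A$, and consider the condition
\begin{itemize}
\item[(e)] for every positive definite $f\in A$ there is a $C^\infty$ germ $F\ge0$ on $(\mathbb{R}^n,0)$ with $f-(j^3F)|_X\in\mathfrak{m}^4$.
\end{itemize}

\begin{theorem}\label{thm:main}
If an analytic curve germ $X\subset\mathbb{R}^n$ satisfies \textup{(e)}, then it is equivalent to a union of $r\le n$ independent lines through the origin. Hence \textup{(a)}, \textup{(b)}, \textup{(c)} and \textup{(d)} are equivalent.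
\end{theorem}

\begin{theorem}\label{thm:more}
For an analytic curve germ $X\subset\mathbb{R}^n$, assertions \textup{(a)--(d)} are also equivalent to \textup{(e)} and to each of the following:
\begin{itemize}
\item[\textup{(f)}] every positive definite $f\in\mathcal{O}(X)$ has a nonnegative $C^\infty$ extension to $(\mathbb{R}^n,0)$;
\item[\textup{(g)}] every $f\in\mathcal{P}(X)$ is the restriction of the square of one analytic germ on $(\mathbb{R}^n,0)$;
\item[\textup{(h)}] $\mathcal{O}(X)=\mathbb{R}+J$, where $J$ is the Jacobson radical of the normalization of $\mathcal{O}(X)$.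
\end{itemize}
\end{theorem}

Section~\ref{sec:examples} describes the $3$-jet of a nonnegative function and shows on explicit curves how it obstructs extension; each example foreshadows one step of the proof. Section~\ref{sec:easy} recalls the normalization $C$ of $A$ and proves all implications except (e)$\Rightarrow$(b), which becomes the ring-theoretic statement $\mathfrak{m}=J$. Section~\ref{sec:reduction} reduces this statement to a finite-dimensional one, Proposition~\ref{prop:key}: for a generic linear form $x$, the quotients $u/x$ of linear forms by $x$ are closed under multiplication modulo $xC$. Sections~\ref{sec:tight}--\ref{sec:algebra} prove Proposition~\ref{prop:key} by convex duality, applied along a filtration of the space of linear forms by their orders on the branches of $X$.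

\section{The 3-jet of a nonnegative function, and examples}\label{sec:examples}

\begin{lemma}\label{lem:jet}
Let $F\ge0$ be a $C^\infty$ germ on $(\mathbb{R}^n,0)$ with $F(0)=0$. There are linear forms $y_1,\dots,y_s$ $(s\ge0)$ and quadratic forms $q_1,\dots,q_s$ with
\[
j^3F=\sum_{l=1}^sy_l^2+\sum_{l=1}^sy_lq_l .
\]
\end{lemma}

\begin{proof}
Write $j^3F=F_1+F_2+F_3$ with $F_d$ homogeneous of degree $d$. For $\xi\in\mathbb{R}^n$ and small $\tau$ of either sign,
\[
0\le F(\tau \xi)=\tau F_1(\xi)+\tau^2F_2(\xi)+\tau^3F_3(\xi)+O(\tau^4).
\]
Hence $F_1(\xi)=0$, then $F_2(\xi)\ge0$, and $F_3(\xi)=0$ whenever $F_2(\xi)=0$. Diagonalize $F_2=\sum_ly_l^2$ with linearly independent $y_l$, and complete the $y_l$ to a system of linear coordinates. The monomials of $F_3$ that involve none of $y_1,\dots,y_s$ add up to the restriction of $F_3$ to $\{y_1=\dots=y_s=0\}$, which is zero. So every monomial of $F_3$ is divisible by some $y_l$.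
\end{proof}

In each example below, $f$ is a positive definite germ on $X$ with $f(0)=0$, and we show that no $F$ as in (e) exists. If it did, then $F(0)=0$, and the lemma would give
\begin{equation}\label{eq:shape}
f\equiv\sum_ly_l^2+\sum_ly_lq_l\pmod{\mathfrak{m}^4}.
\end{equation}
We test \eqref{eq:shape} along parametrizations of $X$. If all components of a parametrization have order $\ge p$ in the parameter $t$, then elements of $\mathfrak{m}^j$ have order $\ge jp$.

\begin{example}[the linear term]\label{ex:linear}
By \eqref{eq:shape}, $f\in\mathfrak{m}^2$. On the cusp $(x,y)=(t^2,t^3)$ the germ $f=x$ has order $2$, while elements of $\mathfrak{m}^2$ have order $\ge4$. On the tangent pair $y(y-x^2)=0$, with branches $(t,0)$ and $(t,t^2)$, the germ $f=x^2+y$ equals $t^2$ on the first branch and $2t^2$ on the second, while an element of $\mathfrak{m}^2$ has the same coefficient of $t^2$ on both branches, namely its coefficient of $x^2$.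
\end{example}

\begin{example}[dependent tangents]\label{ex:lines}
Let $X$ be the three lines $xy(x-y)=0$ and $f=x^2+3xy+y^2$, which takes the values $1,1,5$ at $(1,0),(0,1),(1,1)$. Comparing coefficients of $t^2$ along the three lines shows that the quadratic form $\sum y_l^2$ takes the same three values, so it equals $x^2+3xy+y^2$. But this form is $-1$ at $(1,-1)$.
\end{example}

In the plane examples the ideal $I(X)$ leaves little room to change the low-order terms of an extension. In higher dimension $I(X)$ may contain quadrics, and the quadratic part of an extension is no longer determined by $f$. The next two curves both lie on the quadric $y^2=xz$.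

\begin{example}[a missing product]\label{ex:7911}
Let $X=\{y^7=x^9,\ z^7=x^{11}\}\subset\mathbb{R}^3$, parametrized by $(t^7,t^9,t^{11})$. A nonzero linear form has odd order $7$, $9$ or $11$, less than the order $\ge14$ of elements of $\mathfrak{m}^2$; so every psd element of $\mathfrak{m}$ lies in $\mathfrak{m}^2$, and the test of Example~\ref{ex:linear} is passed. Take $f=y^2-z^2=t^{18}-t^{22}$. Not all $y_l$ in \eqref{eq:shape} vanish, since $f$ has order less than $28$. Let $\sigma\le11$ be the least order of the $y_l$. Then $\sum y_l^2$ has order $2\sigma$, because leading terms of squares do not cancel, whereas $\sum y_lq_l$ has order $\ge \sigma+14>2\sigma$. Hence $2\sigma=18$: the form $x$ does not occur, and $y_l=\beta_ly+\gamma_lz$. The cubic terms now have order $\ge9+14=23$, so the coefficient of $t^{22}$ gives $\sum_l\gamma_l^2=-1$, which is absurd.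
\end{example}

\begin{example}[the cubic term]\label{ex:579}
Let $X=\{y^5=x^7,\ z^5=x^9\}$, parametrized by $(t^5,t^7,t^9)$. Again psd elements of $\mathfrak{m}$ lie in $\mathfrak{m}^2$. The comparison of Example~\ref{ex:7911} now gives nothing. For $y^2-z^2=t^{14}-t^{18}$ the cubic terms may begin in order $7+10=17$, and below that order $y^2-z^2$ agrees with the square $y^2$. For $x^2-y^2=t^{10}-t^{14}$ they may begin in order $15$, and below that order $x^2-y^2$ agrees with $(x-z/2)^2=t^{10}-t^{14}+t^{18}/4$. Take instead $f=x^4+y^3=t^{20}+t^{21}$. If some $y_l$ were nonzero, the right side of \eqref{eq:shape} would have order $\le18$. So all $y_l$ vanish, the cubic terms vanish with them, and $f\in\mathfrak{m}^4$. But monomials of degree $4$ have even order and monomials of degree $\ge5$ have order $\ge25$, so $t^{21}$ does not occur in an element of $\mathfrak{m}^4$.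
\end{example}

The difference between the last two curves appears after dividing the linear forms by $x$. In both cases one obtains the space $W$ spanned by $1,t^2,t^4$. Modulo $x=t^5$ this space is closed under multiplication, since $t^2\cdot t^2=t^4$ and $t^6\equiv t^8\equiv 0$. Modulo $x=t^7$ it is not, since $t^2\cdot t^4=t^6\notin W$. The core of the paper is the proof that, under (e), $W$ is always closed under multiplication modulo $x$. Example~\ref{ex:7911} contains the mechanism: a missing product yields a linear functional (there, the coefficient of $t^{22}$) that is nonnegative on the squares of all admissible linear forms but negative on a positive definite germ. It also shows that it pays to test with germs of higher order, which exclude the linear forms of low order from the decomposition. Once closedness is known, an argument modeled on Example~\ref{ex:579} finishes the proof.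

\section{Branches, normalization, and the elementary implications}\label{sec:easy}

From now on $X\subset\mathbb{R}^n$ is an analytic curve germ. We use the following standard facts; see for example \cite{Ruiz} and \cite[\S3]{Milnor}. Let $X_1,\dots,X_r$ be the irreducible components, or \emph{branches}, of $X$. The normalization of $\mathcal{O}(X_i)$ is a ring of convergent power series $R_i=\mathbb{R}\{t_i\}$, and the images of the coordinate functions in $R_i$ define an analytic parametrization $\alpha_i\colon(\mathbb{R},0)\to(\mathbb{R}^n,0)$ whose image is the germ $X_i$. The map $f\mapsto(f\circ\alpha_1,\dots,f\circ\alpha_r)$ embeds $A$ in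
\[
C=R_1\times\dots\times R_r ,
\]
which is the normalization of $A$ (its integral closure in its total ring of fractions) and a finite $A$-module. We regard $A$ as a subring of $C$. The Jacobson radical of $C$ is $J=\prod_it_iR_i$, its powers are $J^k=\prod_it_i^kR_i$, and there is $N\ge1$ with $J^N\subset A$. Since $\mathfrak{m}$ consists of the germs vanishing at the origin, $\mathfrak{m}=A\cap J$; in particular $J^N\subset\mathfrak{m}$.

For $a=(a_1,\dots,a_r)\in C$ let $v_i(a)=\operatorname{ord}_{t_i}a_i\in\{0,1,\dots,\infty\}$. Since the images of the $\alpha_i$ cover $X$, an element $f\in A$ is psd if and only if, for each $i$, the series $f\circ\alpha_i$ is zero or has even order and positive leading coefficient.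

\begin{proposition}\label{prop:easy}
For every analytic curve germ $X$,
\[
\textup{(b)}\Rightarrow\textup{(g)}\Rightarrow\textup{(a)}\Rightarrow\textup{(c)}\Rightarrow\textup{(d)}\Rightarrow\textup{(f)}\Rightarrow\textup{(e)},
\qquad
\textup{(b)}\Leftrightarrow\textup{(h)}\Leftrightarrow\mathfrak{m}=J .
\]
\end{proposition}

\begin{proof}
Conditions (g) and (h) are invariant under equivalence, and independent lines are linearly equivalent to coordinate axes. So, to derive (g) and (h) from (b), let $X$ be the union of the first $r$ axes, with $\alpha_i(t_i)=t_ie_i$ for the standard basis $e_1,\dots,e_n$. A germ $f\in A$ has components $c+f_i(t_i)$ with $c=f(0)$ and $f_i(0)=0$, and conversely every such family of components comes from the germ $c+\sum_{i\le r}f_i(x_i)$. Thus $A=\mathbb{R}+J$, which is (h).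

(b)$\Rightarrow$(g). Let $f$ be psd. If $c>0$, then $c+\sum f_i(x_i)$ has an analytic square root. If $c=0$, each $f_i$ is zero or $t_i^{2m}$, $m\ge1$, times a series with positive constant term, so $f_i=g_i^2$ with $g_i(0)=0$. On the $i$th axis $\sum_jg_j(x_j)$ equals $g_i(x_i)$, so $f$ is the restriction of $\bigl(\sum_jg_j(x_j)\bigr)^2$.

(g)$\Rightarrow$(a)$\Rightarrow$(c)$\Rightarrow$(d)$\Rightarrow$(f). The restriction of a square is a square in $A$. If $f=\sum g_j^2$ in $A$ and $G_j$ extends $g_j$, then $\sum G_j^2$ is a psd extension of $f$. A positive definite germ is psd by continuity, and an analytic germ is $C^\infty$.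

(f)$\Rightarrow$(e). Let $F\ge0$ be a $C^\infty$ extension of $f$ and $P=j^{4N}F$. Since $F-P=O(|x|^{4N+1})$ and $\alpha_i(t)=O(|t|)$, the analytic function $f\circ\alpha_i-P\circ\alpha_i=(F-P)\circ\alpha_i$ is $O(|t|^{4N+1})$. Hence $f-P|_X\in J^{4N}=(J^N)^4\subset\mathfrak{m}^4$. Also $P-j^3F\in\mathfrak{m}_n^4$.

(h)$\Leftrightarrow\mathfrak{m}=J$. We have $A=\mathbb{R}+\mathfrak{m}$ and $\mathfrak{m}=A\cap J$; both conditions say that $J\subset A$.

$\mathfrak{m}=J\Rightarrow$(b). Let $\theta_i\in J$ have component $t_i$ on branch $i$ and $0$ on the others. The $\theta_i$ form a basis of $J/J^2=\mathfrak{m}/\mathfrak{m}^2$. The surjection $\mathfrak{m}_n/\mathfrak{m}_n^2\to\mathfrak{m}/\mathfrak{m}^2$ has kernel $(I(X)+\mathfrak{m}_n^2)/\mathfrak{m}_n^2$, of dimension $n-r\ge0$. Let $z_1,\dots,z_r\in\mathfrak{m}_n$ be lifts of $\theta_1,\dots,\theta_r$, and let $z_{r+1},\dots,z_n\in I(X)$ represent a basis of the kernel. The linear parts of $z_1,\dots,z_n$ are independent, so $z=(z_1,\dots,z_n)$ is a diffeomorphism germ by the inverse function theorem. As $z\circ\alpha_i=t_ie_i$, it maps $X$ onto the union of the first $r$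 axes.
\end{proof}

Proposition~\ref{prop:easy} reduces Theorems~\ref{thm:main} and~\ref{thm:more} to the implication
\begin{equation}\label{eq:goal}
\textup{(e)}\ \Longrightarrow\ \mathfrak{m}=J ,
\end{equation}
which closes the cycle; in particular the known implication (a)$\Rightarrow$(b) is not needed. The rest of the paper proves \eqref{eq:goal}.

\section{Reduction to a statement about linear forms}\label{sec:reduction}

\subsection*{Embedding dimension}
In \eqref{eq:shape} the $y_l$ are linear forms. To use them we want the linear forms to give an honest complement of $\mathfrak{m}^2$ in $\mathfrak{m}$, which requires $I(X)\subset\mathfrak{m}_n^2$.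

\begin{lemma}\label{lem:embdim}
It suffices to prove \eqref{eq:goal} when $I(X)\subset\mathfrak{m}_n^2$.
\end{lemma}

\begin{proof}
Condition (e) is invariant under equivalence. Indeed, let $\varphi$ be an analytic diffeomorphism germ. Then $F\circ\varphi-(j^3F)\circ\varphi=O(|x|^4)$, so $j^3(F\circ\varphi)$ is the $3$-jet of the analytic germ $(j^3F)\circ\varphi$ and differs from it by an element of $\mathfrak{m}_n^4$. If some $g\in I(X)$ has nonzero linear part, then $g$ is part of a coordinate system, and after an equivalence $X\subset\mathbb{R}^{n-1}\times\{0\}$. Restriction $\mathcal{O}_n\to\mathcal{O}_{n-1}$ is surjective with kernel $(x_n)\subset I(X)$, so the ring $A$, and with it $C$, $J$ and the condition $\mathfrak{m}=J$, is the same in both spaces. Condition (e) passes to $\mathbb{R}^{n-1}$ by restricting $F$, since taking $3$-jets commutes with restriction to a linear subspace. Repeat until $I(X)\subset\mathfrak{m}_n^2$.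
\end{proof}

\emph{For the rest of the paper $X$ satisfies \textup{(e)} and $I(X)\subset\mathfrak{m}_n^2$.} Let $V\subset\mathfrak{m}$ be the space of restrictions of linear forms. Since $\mathfrak{m}/\mathfrak{m}^2=\mathfrak{m}_n/(\mathfrak{m}_n^2+I(X))=\mathfrak{m}_n/\mathfrak{m}_n^2$, we have $\mathfrak{m}=V\oplus\mathfrak{m}^2$.

\subsection*{A generic linear form}
Let $p_i=\min v_i(\mathfrak{m})$; then $1\le p_i\le N$. Elements of $\mathfrak{m}^2$ have $v_i\ge2p_i>p_i$, so the minimum is attained on $V$, and $\{u\in V:v_i(u)>p_i\}$ is a proper subspace of $V$. Fix $x\in V$ outside these $r$ subspaces, so that $v_i(x)=p_i$ for all $i$. Then $x$ is a nonzerodivisor of $C$ and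
\[
x^jC=\{a\in C: v_i(a)\ge jp_i\text{ for all }i\}\supset\mathfrak{m}^j,\qquad x^NC\subset J^N\subset\mathfrak{m}.
\]
For $a\in x^jC$ the quotient $a/x^j\in C$ is well defined.

\subsection*{Consequences of (e)}
The next lemma is the only place where (e) is used. It extends \eqref{eq:shape} to psd germs and records the comparison of orders made in Example~\ref{ex:7911}.

\begin{lemma}\label{lem:decomp}
Let $f\in\mathfrak{m}$ be psd. There are $y_1,\dots,y_s\in V$, $q_1,\dots,q_s\in\mathfrak{m}^2$ and $h\in\mathfrak{m}^4$ with $f=\sum y_l^2+\sum y_lq_l+h$. In particular $f\in\mathfrak{m}^2$. With $\sigma_i=\min_lv_i(y_l)$ $(=\infty$ if $s=0)$,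
\begin{equation}\label{eq:orders}
\min\bigl(v_i(f),4p_i\bigr)=\min\bigl(2\sigma_i,4p_i\bigr)\qquad(1\le i\le r).
\end{equation}
\end{lemma}

\begin{proof}
Let $\rho=x_1^2+\dots+x_n^2$. The germ $f+\rho^2$ is positive definite and $\rho^2\in\mathfrak{m}^4$. Take $F$ as in (e) for $f+\rho^2$; then $f-(j^3F)|_X\in\mathfrak{m}^4$ and $F(0)=f(0)=0$, and Lemma~\ref{lem:jet} gives the decomposition. A sum of squares of real power series has order twice the least order of the series, so $v_i(\sum y_l^2)=2\sigma_i$. Also $v_i(y_lq_l)\ge\sigma_i+2p_i$ and $v_i(h)\ge4p_i$. If $\sigma_i<2p_i$, then $2\sigma_i$ is smaller than both bounds and $v_i(f)=2\sigma_i<4p_i$. If $\sigma_i\ge2p_i$, all terms have order $\ge4p_i$.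
\end{proof}

An element of $A$ of high order need not be psd, but it becomes psd after adding a large multiple of an even power of $x$. This turns Lemma~\ref{lem:decomp} into statements free of signs.

\begin{lemma}\label{lem:powers}
\textup{(i)} $A\cap x^2C=\mathfrak{m}^2$. \quad \textup{(ii)} $V\cap x^2C=0$. \quad \textup{(iii)} $A\cap x^4C=\mathfrak{m}^4$.
\end{lemma}

\begin{proof}
The inclusions $\supset$ were noted above. (i) Let $b=x^2a\in A$ with $a\in C$. If $\kappa+a_i(0)>0$ for all $i$, then $\kappa x^2+b=x^2(\kappa+a)$ is a psd element of $\mathfrak{m}$. It lies in $\mathfrak{m}^2$ by Lemma~\ref{lem:decomp}, hence so does $b$. (ii) follows from (i) and $V\cap\mathfrak{m}^2=0$. (iii) Let $b=x^4a\in A$ with $a\in C$. For large $\kappa$ the germ $f=\kappa x^4+b=x^4(\kappa+a)$ is psd with $v_i(f)=4p_i$. By \eqref{eq:orders}, $\sigma_i\ge2p_i$ for all $i$, so every $y_l$ lies in $V\cap x^2C=0$. Thus $f=h\in\mathfrak{m}^4$ and $b\in\mathfrak{m}^4$.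
\end{proof}

Part (i) fails for the tangent pair of Example~\ref{ex:linear} (take $b=y$), and part (iii) fails in Example~\ref{ex:579} (take $b=y^3$). Part (ii) is where the embedding dimension matters: on the parabola $y=x^2$, which satisfies (b), the linear form $y$ lies in $x^2C$.

\subsection*{The key proposition}
Put $W=x^{-1}V\subset C$. This is a finite-dimensional space containing $1$, and Lemma~\ref{lem:powers}(ii) says
\begin{equation}\label{eq:inj}
w\in W,\quad v_i(w)\ge p_i\ \text{ for all }i\quad\Longrightarrow\quad w=0 ,
\end{equation}
that is, $W$ embeds in the finite-dimensional algebra $C/xC=\prod_iR_i/(t_i^{p_i})$.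

\begin{proposition}\label{prop:key}
The image of $W$ in $C/xC$ is closed under multiplication.
\end{proposition}

\begin{proof}[Proof of \eqref{eq:goal} from Proposition~\ref{prop:key}]
Let $L=x^{-1}\mathfrak{m}\subset C$. It is an $A$-module containing $1$, so $A\subset L$ and $xL\subset L$. Its powers $L^j=x^{-j}\mathfrak{m}^j$ satisfy $L^jL^k=L^{j+k}$ and $L^j\subset L^{j+1}$, so $A'=\bigcup_jL^j$ is a subring of $C$, the ring generated by $L$. We show that $L=C$, by way of $A'=C$.

From $\mathfrak{m}=V+\mathfrak{m}^2$ we get $L=W+xL^2$, so $L$ and $W$ have the same image in $C/xC$, and Proposition~\ref{prop:key} gives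
\begin{equation}\label{eq:L2}
L^2\subset L+xC .
\end{equation}
The error term here lies in $xC$, which is too large to say anything about $A'$. Lemma~\ref{lem:powers} moves it into $xA'$, through the two relations
\begin{equation}\label{eq:alphabeta}
L\cap xC=xL^2,\qquad L^2\cap xC\subset xL^4 .
\end{equation}
The first is $x^{-1}(\mathfrak{m}\cap x^2C)=x^{-1}\mathfrak{m}^2$. For the second, let $a\in L^2\cap xC$. Then $x^2a\in\mathfrak{m}^2\subset A$, so $x^3a\in A\cap x^4C=\mathfrak{m}^4$ and $a\in x^{-3}\mathfrak{m}^4=xL^4$.

\emph{Step 1: $A'=L+xA'$.} Let $a\in L^2$ and write $a=\ell+b$ with $\ell\in L$, $b\in xC$, by \eqref{eq:L2}. Then $b=a-\ell\in L^2\cap xC\subset xA'$. So $L^2\subset L+xA'$, and inductively $L^{j+1}\subset L(L+xA')\subset L^2+xA'\subset L+xA'$.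

\emph{Step 2: $A'=C$.} First, $A'\cap xC=xA'$: if $a=\ell+xa'\in xC$ with $\ell\in L$ and $a'\in A'$, then $\ell\in L\cap xC=xL^2\subset xA'$. Suppose $z\in C\setminus A'$. Since $x^Nz\in\mathfrak{m}\subset A'$, there is a least $k\ge1$ with $x^kz\in A'$. Then $x^kz\in A'\cap xC=xA'$, and cancelling $x$ gives $x^{k-1}z\in A'$, contrary to the choice of $k$ and $z$.

\emph{Step 3: $\mathfrak{m}=xC$.} By Steps 1 and 2, $C=L+xC$. Since $xL\subset L$, substituting this equation into itself gives $C=L+x^kC$ for all $k$. As $x^{N}C\subset \mathfrak{m}\subset L$, we get $C=L$.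

\emph{Step 4: $p_i=1$.} The element with component $t_i^{2\lceil p_i/2\rceil}$ on branch $i$ and $0$ elsewhere lies in $xC=\mathfrak{m}$ and is psd. By Lemma~\ref{lem:decomp} it lies in $\mathfrak{m}^2\subset x^2C$. So $2p_i\le2\lceil p_i/2\rceil\le p_i+1$, and $p_i=1$. Therefore $\mathfrak{m}=xC=J$.
\end{proof}

In Example~\ref{ex:579} the conclusion of Proposition~\ref{prop:key} holds and the argument breaks at the second relation in \eqref{eq:alphabeta}, for $a=(y/x)(z/x)=t^6$: the element $x^3a=t^{21}$ is not in $\mathfrak{m}^4$. In Step 4 one recognizes the cusp, for which $\mathfrak{m}=xC$ and $p=2$.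

\section{Tight vectors and duality}\label{sec:tight}

Proposition~\ref{prop:key} asks for relations $uu'\equiv xu''\pmod{x^3C}$ among linear forms. Example~\ref{ex:7911} suggests how to force them, and also that the whole space $W$ is not the only one to test: there the contradiction came from the subspace of elements of order $\ge2$. With several branches, the order is a vector.

For an integer vector $k=(k_1,\dots,k_r)$ with $0\le k_i\le p_i$ let
\[
W_k=\{w\in W: v_i(w)\ge k_i\ \text{ for all }i\},\qquad Z(k)=\{i:k_i<p_i\}.
\]
Different vectors may define the same subspace. We single out the largest one.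

\begin{definition}
The vector $k$ is \emph{tight} if $k_i=\min\bigl(p_i,\min v_i(W_k)\bigr)$ for all $i$.
\end{definition}

Thus for tight $k$ and $i\in Z(k)$ the order $k_i$ is attained on $W_k$: the linear functional
\[
\lambda_i\colon W_k\to\mathbb{R},\qquad \lambda_i(w)=\text{coefficient of }t_i^{k_i}\text{ in }w_i ,
\]
is nonzero. For tight $k$ we have $Z(k)=\emptyset$ if and only if $W_k=0$: if $Z(k)=\emptyset$ use \eqref{eq:inj}, and if $W_k=0$ tightness gives $k_i=p_i$. The vector $0$ is tight, because $1\in W_0=W$. In Example~\ref{ex:7911} the tight vectors are $0,2,4,7$.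

Let $k$ be tight with $W_k\ne0$, and put $Z=Z(k)$. Let $W_k^2\subset C$ be the span of the products $ab$ with $a,b\in W_k$. These have $v_i\ge2k_i$. The cubic terms of Lemma~\ref{lem:decomp} will interfere from order $k_i+p_i$ on, so we discard those orders: let $P_k$ be the image of $W_k^2$ in
\[
T_k=\prod_{i\in Z}t_i^{2k_i}R_i\big/t_i^{k_i+p_i}R_i ,
\]
and let $\varepsilon_i\in P_k^*$, for $i\in Z$, be the coefficient of $t_i^{2k_i}$. Then $\varepsilon_i(ab)=\lambda_i(a)\lambda_i(b)$ for $a,b\in W_k$.

\begin{lemma}\label{lem:sos}
If $g\in W_k^2$ and $\varepsilon_i(g)>0$ for all $i\in Z$, then the image of $g$ in $P_k$ is a sum of squares $a_l^2$ with $a_l\in W_k$.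
\end{lemma}

\begin{proof}
Since $xW_k\subset V$, we have $x^2g\in\mathfrak{m}^2$. On the branches outside $Z$ the sign of $x^2g$ is unknown, so consider $f=x^2g+\kappa x^4$ with $\kappa$ large. For $i\in Z$, $v_i(f)=2p_i+2k_i<4p_i$, and the leading coefficient is $\varepsilon_i(g)$ times a nonzero square. For $i\notin Z$ we have $v_i(g)\ge2k_i=2p_i$, so $f=x^4(\kappa+g/x^2)$ on branch $i$ has order $4p_i$ and positive leading coefficient. Hence $f$ is psd; write $f=\sum y_l^2+\sum y_lq_l+h$ as in Lemma~\ref{lem:decomp}. By \eqref{eq:orders}, $\sigma_i=p_i+k_i$ for $i\in Z$ and $\sigma_i\ge2p_i=p_i+k_i$ for $i\notin Z$. So $a_l=y_l/x$ belongs to $W_k$. Dividing by $x^2$,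
\[
g=\sum a_l^2+\sum a_l\,(q_l/x)+h/x^2-\kappa x^2 .
\]
For $i\in Z$ the second sum has order $\ge k_i+p_i$, and the last two terms have order $\ge2p_i>k_i+p_i$.
\end{proof}

We dualize with Farkas' lemma: \emph{if $\varepsilon_1,\dots,\varepsilon_m,\Phi$ are linear functionals on a finite-dimensional real vector space and $\Phi(g)\ge0$ whenever $\varepsilon_i(g)\ge0$ for all $i$, then $\Phi=\sum c_i\varepsilon_i$ with all $c_i\ge0$.}

\begin{lemma}[duality]\label{lem:dual}
If $\Phi\in P_k^*$ and $\Phi(a^2)\ge0$ for all $a\in W_k$, then $\Phi=\sum_{i\in Z}c_i\varepsilon_i$ with all $c_i\ge0$.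
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:sos}, $\Phi(g)\ge0$ if $\varepsilon_i(g)>0$ for all $i\in Z$. Choose $a\in W_k$ outside the finitely many hyperplanes $\ker\lambda_i$. If $\varepsilon_i(g)\ge0$ for all $i$, then $\varepsilon_i(g+\delta a^2)>0$ for all $i$ and every $\delta>0$, so $\Phi(g)+\delta\Phi(a^2)\ge0$, and $\Phi(g)\ge0$ in the limit. Apply Farkas' lemma.
\end{proof}

In words: the only functionals that are nonnegative on squares are the ones that read leading coefficients. Each of the three main lemmas that follow supposes that some structure is missing, builds a functional nonnegative on squares that reads something else, and contradicts Lemma~\ref{lem:dual}.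

\section{Classes of branches and the splitting of $W_k$}\label{sec:classes}

Let $k$ be tight. Call $i,j\in Z(k)$ equivalent if $\lambda_i$ and $\lambda_j$ are proportional; the equivalence classes are the \emph{classes} of $k$. For a class $c$ we write $\lambda_c$ for any one of the $\lambda_i$, $i\in c$. For $k=0$ this has a geometric meaning. Write $\alpha_i(t)=t^{p_i}\xi_i+\cdots$ with $\xi_i\in\mathbb{R}^n\setminus\{0\}$; then $\lambda_i(u/x)=u(\xi_i)/x(\xi_i)$ for $u\in V$, so the classes of $0$ are the sets of branches with a common tangent line. The goal of this section is to split $W_k$ into pieces that each live on a single class, so that the classes can be treated separately.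

\subsection*{Independence}
For $k=0$ the next lemma says that the tangent lines of $X$ are independent; it generalizes Example~\ref{ex:lines}.

\begin{lemma}\label{lem:indep}
The functionals $\lambda_c$, for $c$ running over the classes of a tight vector $k$, are linearly independent.
\end{lemma}

\begin{proof}
Suppose not, and take a minimal dependent set among them, represented by indices $i_0,\dots,i_m$ in distinct classes. Then $\lambda_{i_0}=\mu_1+\dots+\mu_m$ with $\mu_s=a_s\lambda_{i_s}$, all $a_s\ne0$, and $\mu_1,\dots,\mu_m$ independent. Since the functionals are nonzero and pairwise nonproportional, $m\ge2$. For weights $\tau_s>0$ with $\sum\tau_s=1$, the Cauchy--Schwarz inequality shows that the quadratic form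
\[
Q=\sum_s\frac{\mu_s^2}{\tau_s}-\Bigl(\sum_s\mu_s\Bigr)^2
\]
on $W_k$ is nonnegative. It is the form $a\mapsto\Phi(a^2)$ for $\Phi=\sum_s(a_s^2/\tau_s)\varepsilon_{i_s}-\varepsilon_{i_0}$, so Lemma~\ref{lem:dual} gives $Q=\sum_{i\in Z(k)}c_i\lambda_i^2$ with $c_i\ge0$. This is not yet absurd, because further branches may contribute to the sum. We choose the weights so that none can.

Let $E$ be the span of $\mu_1,\dots,\mu_m$. Each $\lambda_i$ lying in $E$ is $\sum_sb_{is}\mu_s$ with $(b_{is})_s\ne0$. The open positive orthant of $\mathbb{R}^m$ is not contained in a finite union of hyperplanes through the origin; after rescaling a point outside them, we obtain weights $\tau$ with $\sum_sb_{is}\tau_s\ne0$ for all such $i$. Choose $u\in W_k$ with $\mu_s(u)=\tau_s$ for all $s$. Then $Q(u)=\sum\tau_s-(\sum\tau_s)^2=0$, and $\lambda_i(u)\neq0$ whenever $\lambda_i\in E$.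

If $c_i>0$, then $\lambda_i$ vanishes wherever $Q$ does. Since $Q$ vanishes on $\bigcap_s\ker\mu_s$, we get $\lambda_i\in E$, and since $Q(u)=0$, we get $\lambda_i(u)=0$, a contradiction. So all $c_i$ vanish and $Q=0$. But $Q$ is a polynomial in the independent forms $\mu_s$ in which $\mu_1\mu_2$ has coefficient $-2$.
\end{proof}

By Lemma~\ref{lem:indep} there are elements $w_c\in W_k$ dual to the $\lambda_c$, so that for $i\in Z(k)$
\begin{equation}\label{eq:dualbasis}
\lambda_i(w_c)\ne0\iff i\in c .
\end{equation}

\subsection*{Raising a class}
To argue by induction we pass from $W_k$ to a hyperplane of the same type. Let $c$ be a class of the tight vector $k$, and put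
\[
H=W_k\cap\ker\lambda_c,\qquad k'_i=\min\bigl(p_i,\min v_i(H)\bigr).
\]
We say that $k'$ arises from $k$ by \emph{raising} $c$. It has the following properties.
\begin{itemize}
\item $k_i'>k_i$ for $i\in c$, because $p_i>k_i$ and $\lambda_i$ vanishes on $H$.
\item $k_j'=k_j$ for $j\notin c$. Certainly $k'_j\ge k_j$. If $j$ lies in a class $c'\ne c$, then $w_{c'}\in H$ has $v_j(w_{c'})=k_j$; if $j\notin Z(k)$, then $k_j=p_j$.
\item $W_{k'}=H$. The inclusion $H\subset W_{k'}$ holds by definition of $k'$, and an element of $W_{k'}\subset W_k$ has $v_i>k_i$ for $i\in c$, so it lies in $\ker\lambda_c$.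
\end{itemize}
Hence $k'$ is tight and $\dim W_{k'}=\dim W_k-1$. When $c$ is raised, its branches may separate into several classes, or leave $Z$. The danger for a splitting is that one of them joins a class outside $c$.

\begin{example}\label{ex:merge}
Let $X=\{x_2^3=x_1^5\}\cup\{x_1=0\}$, with $\alpha_1=(t^3,t^5)$, $\alpha_2=(0,t)$, $p=(3,1)$ and $x=x_1+x_2$. For $k=0$ and $w=(\beta x_1+\gamma x_2)/x$ we have $\lambda_1(w)=\beta$ and $\lambda_2(w)=\gamma$, so there are two classes. Raising $\{1\}$ gives $H=\mathbb{R}\,x_2/x$ and $k'=(2,0)$, whose only class is $\{1,2\}$. This merging is incompatible with (e). The germ $f=x_1^2+3x_1x_2+x_2^2$ is $t^6+3t^8+t^{10}$ on the first branch and $t^2$ on the second. In \eqref{eq:shape} with $y_l=\beta_lx_1+\gamma_lx_2$, the coefficients of $t^6$ and $t^8$ on the first branch and of $t^2$ on the second give $\sum\beta_l^2=1$, $2\sum\beta_l\gamma_l=3$ and $\sum\gamma_l^2=1$, against $2\beta_l\gamma_l\le\beta_l^2+\gamma_l^2$.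
\end{example}

\begin{lemma}[classes do not merge]\label{lem:merge}
Let $k'$ arise from $k$ by raising $c$. Every class $c'\ne c$ of $k$ is a class of $k'$, and every other class of $k'$ is contained in $c$.
\end{lemma}

\begin{proof}
Let $Z=Z(k)$. We have $Z\setminus c\subset Z(k')\subset Z$, and for $j\in Z\setminus c$ the functional of $k'$ is $\lambda_j|_H$. By \eqref{eq:dualbasis}, applied to the elements $w_{c'}\in H$, two such restrictions are proportional only if the indices were in the same class of $k$. It remains to exclude the following situation: $i\in c$ with $k_i'<p_i$, $j$ in a class $c'\ne c$, and $\lambda_i'=\beta\lambda_j|_H$ with $\beta\ne0$, where $\lambda_i'$ is the coefficient of $t_i^{k_i'}$ on $H$.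

Suppose it occurs. Let $\chi\in P_k^*$ be the coefficient of $t_i^{k_i+k_i'}$, which is well defined because $k_i+k_i'<k_i+p_i$; in Example~\ref{ex:merge} it corresponds to the coefficient of $t^8$. For $b\in H$ we have $\chi(b^2)=0$, since $v_i(b^2)\ge2k_i'>k_i+k_i'$, and
\begin{equation}\label{eq:chi}
\chi(w_cb)=\lambda_i(w_c)\lambda_i'(b)=\beta\lambda_i(w_c)\lambda_j(b),
\end{equation}
since $v_i(w_c)=k_i$ and $v_i(b)\ge k_i'$. Write $a\in W_k$ as $a=\alpha w_c+b$ with $\alpha\in\mathbb{R}$, $b\in H$. Then $\lambda_i(a)=\alpha\lambda_i(w_c)$ and $\lambda_j(a)=\lambda_j(b)$, so $\Phi=M(\varepsilon_i+\varepsilon_j)+\chi$ satisfies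
\[
\Phi(a^2)=\alpha^2\bigl(M\lambda_i(w_c)^2+\chi(w_c^2)\bigr)+2\alpha\beta\lambda_i(w_c)\lambda_j(b)+M\lambda_j(b)^2 .
\]
This is a quadratic form in the two variables $\alpha$ and $\lambda_j(b)$, and it is nonnegative once $M>0$ satisfies $M\bigl(M\lambda_i(w_c)^2+\chi(w_c^2)\bigr)\ge\beta^2\lambda_i(w_c)^2$, which holds for large $M$ since $\lambda_i(w_c)\ne0$. By Lemma~\ref{lem:dual}, $\Phi$, and hence $\chi$, is a linear combination of the $\varepsilon_l$, $l\in Z$. Evaluate at $w_cw_{c'}$. By \eqref{eq:dualbasis}, $\varepsilon_l(w_cw_{c'})=\lambda_l(w_c)\lambda_l(w_{c'})=0$ for every $l$, whereas \eqref{eq:chi} gives $\chi(w_cw_{c'})=\beta\lambda_i(w_c)\lambda_j(w_{c'})\ne0$.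
\end{proof}

\subsection*{Splitting}
For a class $c$ of a tight vector $k$ define $k[c]$ by $k[c]_i=k_i$ for $i\in c$ and $k[c]_j=p_j$ for $j\notin c$. Thus $W_{k[c]}$ consists of the elements of $W_k$ that vanish modulo $x$ on all branches outside $c$. Call a tight vector \emph{local} if it has exactly one class.

\begin{proposition}\label{prop:split}
Let $k$ be tight.
\begin{itemize}
\item[\textup{(i)}] For each class $c$ of $k$, the vector $k[c]$ is tight and local, with class $c$.
\item[\textup{(ii)}] $W_k=\bigoplus_cW_{k[c]}$, the sum over the classes of $k$.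
\end{itemize}
\end{proposition}

\begin{proof}
(i) Induct on $\dim W_k$. If $c$ is the only class, then $Z(k)=c$ and $k[c]=k$. Otherwise raise a class $c'\neq c$ to obtain $k'$. By Lemma~\ref{lem:merge}, $c$ is a class of $k'$, and $k'[c]=k[c]$ because $k'$ and $k$ agree on $c$. The induction hypothesis applies to $k'$.

(ii) The sum is direct: let $\sum_cu_c=0$ with $u_c\in W_{k[c]}$. Then $v_j(u_c)\ge p_j$ for $j\notin c$, and for $i\in c$ the equation $u_c=-\sum_{c'\ne c}u_{c'}$ gives $v_i(u_c)\ge p_i$. So $u_c=0$ by \eqref{eq:inj}.

The sum is $W_k$: induct on $\dim W_k$. If $W_k=0$ there is nothing to prove. Otherwise fix a class $c$ and raise it to obtain $k'$. Since $k[c]$ is tight by (i), there is $u\in W_{k[c]}\subset W_k$ with $\lambda_c(u)\ne0$, and $W_k=\mathbb{R}u+W_{k'}$. By induction $W_{k'}$ is the sum of the $W_{k'[\gamma]}$ over the classes $\gamma$ of $k'$. By Lemma~\ref{lem:merge}, either $\gamma$ is a class $c'\ne c$ of $k$, and then $k'[\gamma]=k[c']$, or $\gamma\subset c$, and then $k'[\gamma]\ge k[c]$ componentwise, so that $W_{k'[\gamma]}\subset W_{k[c]}$.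
\end{proof}

\section{Local tight vectors give algebras}\label{sec:algebra}

Proposition~\ref{prop:key} concerns $k=0$, where $1\in W_k$. To prove it by induction along successive raisings, we need a version for every local $k$, and we obtain a unit by dividing by an element of least order.

Let $k$ be local with class $c$, and let $y\in W_k$ with $\lambda_c(y)\ne0$, so that $v_i(y)=k_i$ for $i\in c$. Elements of $W$ are meaningful modulo order $p_i$, hence their quotients by $y$ modulo order $p_i-k_i$. So put
\[
S_k=\prod_{i\in c}R_i\big/\bigl(t_i^{p_i-k_i}\bigr),\qquad B_k(y)=\{(a/y)|_c: a\in W_k\}\subset S_k .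
\]
Then $1\in B_k(y)$. The constant term of $a/y$ on branch $i\in c$ is $\lambda_i(a)/\lambda_i(y)$, which does not depend on $i$ because the $\lambda_i$ are proportional. The same is then true of sums of products of elements of $B_k(y)$; we write $\operatorname{ev}$ for this common constant term.

Let $B_k(y)^2\subset S_k$ be the span of the products of two elements of $B_k(y)$. Division by $y^2$ is an isomorphism $T_k\to S_k$ that carries $P_k$ onto $B_k(y)^2$ and $\varepsilon_i$ to $\lambda_i(y)^2\operatorname{ev}$. Lemma~\ref{lem:dual} therefore takes the following form: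
\begin{equation}\label{eq:localdual}
\begin{gathered}
\text{a functional on }B_k(y)^2\text{ that is nonnegative on the squares}\\
\text{of elements of }B_k(y)\text{ is a multiple of }\operatorname{ev}.
\end{gathered}
\end{equation}

\begin{lemma}\label{lem:algebra}
For every local $k$ and every $y\in W_k$ with $\lambda_c(y)\neq0$, the space $B_k(y)$ is a subalgebra of $S_k$.
\end{lemma}

\begin{proof}
Induct on $\dim W_k\ge1$, and write $B=B_k(y)$. Raise $c$ to obtain $k'$. Its classes $\gamma$ are disjoint subsets of $c$, and by Proposition~\ref{prop:split}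
\[
W_k=\mathbb{R}y\oplus\bigoplus_\gamma W_{k'[\gamma]},
\]
with each $k'[\gamma]$ local. If $\dim W_k=1$, there is no $\gamma$ and $B=\mathbb{R}1$.

\emph{The algebras of the next level.} For each $\gamma$ choose $y_\gamma\in W_{k'[\gamma]}$ with $v_i(y_\gamma)=k'_i$ for $i\in\gamma$. By induction $B_\gamma=B_{k'[\gamma]}(y_\gamma)$ is a subalgebra of $S_\gamma=\prod_{i\in\gamma}R_i/(t_i^{p_i-k_i'})$, and its constant term $\operatorname{ev}_\gamma\colon B_\gamma\to\mathbb{R}$ is a ring homomorphism. An element $b\in B_\gamma$ with $\operatorname{ev}_\gamma(b)\ne0$ is invertible in $B_\gamma$: it is a nonzero scalar times $1-\nu$, where $\nu\in B_\gamma$ has zero constant terms and so is nilpotent, and $(1-\nu)^{-1}=1+\nu+\nu^2+\cdots$ is a finite sum.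

\emph{Description of $B$.} Let $\pi_\gamma=(y_\gamma/y)|_\gamma\in\prod_{i\in\gamma}R_i$. Its order on branch $i\in\gamma$ is exactly $k_i'-k_i>0$. Hence multiplication by $\pi_\gamma$ induces an injective linear map $R_i/(t_i^{p_i-k_i'})\to R_i/(t_i^{p_i-k_i})$ for each $i\in\gamma$. Extending by $0$ on $c\setminus\gamma$, we obtain an injective linear map $\mu_\gamma\colon S_\gamma\to S_k$, whose image consists of elements supported on $\gamma$ with zero constant terms. Let $\bar\pi_\gamma\in S_\gamma$ be the class of $\pi_\gamma$. Multiplying representatives gives, for $b,b'\in S_\gamma$ and $b''\in S_\delta$,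
\begin{equation}\label{eq:mu}
\mu_\gamma(b)\mu_\gamma(b')=\mu_\gamma(\bar\pi_\gamma bb'),\qquad \mu_\gamma(b)\mu_\delta(b'')=0\quad(\gamma\ne\delta).
\end{equation}
If $a\in W_{k'[\gamma]}$, then $a/y=\pi_\gamma\cdot(a/y_\gamma)$ on $\gamma$, while on $j\in c\setminus\gamma$ we have $v_j(a)\ge p_j$, so that $a/y$ vanishes in $R_j/(t_j^{p_j-k_j})$. Therefore
\[
B=\mathbb{R}1\oplus\bigoplus_\gamma\mu_\gamma(B_\gamma),\qquad
B^2=\mathbb{R}1\oplus\bigoplus_\gamma\mu_\gamma\bigl(B_\gamma+\bar\pi_\gamma B_\gamma\bigr).
\]
The second formula follows from the first and \eqref{eq:mu}, since the products $bb'$ span the unital algebra $B_\gamma$. Both sums are direct: in a vanishing sum the constant terms kill the coefficient of $1$, and the remaining terms have disjoint supports. So $B^2=B$ as soon as $\bar\pi_\gamma\in B_\gamma$ for every $\gamma$.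

\emph{The missing product.} Suppose $\bar\pi_\gamma\notin B_\gamma$ for some $\gamma$. If $a+\bar\pi_\gamma b=0$ with $a,b\in B_\gamma$, then $\operatorname{ev}_\gamma(b)=0$, for otherwise $\bar\pi_\gamma=-ab^{-1}\in B_\gamma$. Since $\mu_\gamma$ is injective, the formula
\[
\Phi\bigl(\mu_\gamma(a+\bar\pi_\gamma b)\bigr)=\operatorname{ev}_\gamma(b)\qquad(a,b\in B_\gamma)
\]
defines a functional on the $\gamma$-summand of $B^2$. Extend it by $0$ on the other summands. For $\ell=\alpha1+\sum_\delta\mu_\delta(b_\delta)\in B$, formula \eqref{eq:mu} gives
\[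
\ell^2=\alpha^21+\sum_\delta\mu_\delta\bigl(2\alpha b_\delta+\bar\pi_\delta b_\delta^2\bigr),\qquad
\Phi(\ell^2)=\operatorname{ev}_\gamma(b_\gamma^2)=\operatorname{ev}_\gamma(b_\gamma)^2\ge0 .
\]
By \eqref{eq:localdual}, $\Phi$ is a multiple of $\operatorname{ev}$. But $\operatorname{ev}(\mu_\gamma(\bar\pi_\gamma))=0$ and $\Phi(\mu_\gamma(\bar\pi_\gamma))=\operatorname{ev}_\gamma(1)=1$, a contradiction.
\end{proof}

Example~\ref{ex:7911} is the case $p=7$, $k=2$, $k'=4$ of the last paragraph: $\pi=t^2$ does not lie in $B_\gamma=\mathbb{R}1\subset\mathbb{R}\{t\}/(t^3)$, and $\Phi$ is the coefficient of $t^4$ in $S_k=\mathbb{R}\{t\}/(t^5)$, which becomes the coefficient of $t^{22}$ after multiplication by the square $t^{18}$ of the coordinate of order $9$. The induction hypothesis is needed twice: to invert $b$, and to know that $\operatorname{ev}_\gamma(b_\gamma^2)$ is defined and is a square.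

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Apply Proposition~\ref{prop:split} to the tight vector $0$, for which $Z(0)=\{1,\dots,r\}$: we have $W=\bigoplus_cW_{0[c]}$, the classes $c$ forming a partition of the set of branches. Accordingly $C/xC=\prod_cS_{0[c]}$ with $S_{0[c]}=\prod_{i\in c}R_i/(t_i^{p_i})$, and the image of $W_{0[c]}$ lies in the factor $S_{0[c]}$, because its elements have order $\ge p_j$ on the branches $j\notin c$. Write $1=\sum_cu_c$ with $u_c\in W_{0[c]}$. Projecting to the factor $S_{0[c]}$ shows that $u_c\equiv1\pmod{t_i^{p_i}}$ for $i\in c$. In particular $\lambda_c(u_c)\ne0$, and $a/u_c\equiv a\pmod{t_i^{p_i}}$ for $a\in W_{0[c]}$ and $i\in c$. Hence the image of $W_{0[c]}$ in $S_{0[c]}$ is $B_{0[c]}(u_c)$, which is a subalgebra by Lemma~\ref{lem:algebra}. The image of $W$ is the product of these subalgebras, and it is closed under multiplication.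
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:more}]
By Lemma~\ref{lem:embdim}, Proposition~\ref{prop:key} and the deduction following it, (e) implies $\mathfrak{m}=J$. By Proposition~\ref{prop:easy}, $\mathfrak{m}=J$ is equivalent to (b) and to (h), and (b) implies in turn (g), (a), (c), (d), (f) and (e). Thus all of (a)--(h) are equivalent.
\end{proof}

\begin{remark}
Lemma~\ref{lem:decomp} was applied to four families of psd germs: $\kappa x^2+b$ and $\kappa x^4+b$ in Lemma~\ref{lem:powers}, $x^2g+\kappa x^4$ in Lemma~\ref{lem:sos}, and an even power of $t_i$ on a single branch in Step 4 of Section~\ref{sec:reduction}. For the first and the last, only the vanishing of the linear part, $\mathcal{P}(X)\cap\mathfrak{m}\subset\mathfrak{m}^2$, is needed. That inclusion alone does not imply (b): it holds in Examples~\ref{ex:7911} and~\ref{ex:579}, and also in Example~\ref{ex:lines}, where a psd element of $\mathfrak{m}$ has order $\ge2$ on each line, so that its linear part vanishes on three lines. The divisibility of the cubic terms by the $y_l$ enters through the bound $v_i(y_lq_l)\ge\sigma_i+2p_i$.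 An arbitrary cubic would only have order $\ge3p_i$, which gives neither \eqref{eq:orders} in the range $3p_i\le 2\sigma_i<4p_i$ nor the precision $k_i+p_i$ in Lemma~\ref{lem:sos} for $k_i>0$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{PE}
\emph{On the positive extension property and Hilbert's 17th problem for real analytic sets},
\texttt{https://josefer-ucm.github.io/articulos/crelle.pdf}.

\bibitem{Milnor}
Milnor, \emph{Singular Points of Complex Hypersurfaces}.

\bibitem{Ruiz}
Ruiz, \emph{The Basic Theory of Power Series}.

\end{thebibliography}
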